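
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Triangle-free graphs on ordinals below $\omega_3$\\ without large independent sets}


\begin{abstract}
Assuming the continuum hypothesis, we show that every ordinal $\sigma<\omega_3$ carries a triangle-free graph all of whose independent sets have order type less than $\omega_2^{\omega+2}$. In the notation of partition relations, $\sigma\nrightarrow(\omega_2^{\omega+2},3)^2$ for all $\sigma<\omega_3$. In particular, under the generalized continuum hypothesis, there is no $\sigma$ with $\omega_2^{\omega_1}<\sigma<\omega_3$ for which $\sigma\to(\omega_2^{\omega_1},3)^2$; this answers a question recorded in \cite{OPR}. We also give a version for larger regular cardinals and larger continuum, and we prove in ZFC that the exponent cannot be lowered to a finite one: $\omega_2^{2n}\to(\omega_2^n,3)^2$ for $1\le n<\omega$.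
\end{abstract}

\section{The question and the answer}\label{sec:intro}

\paragraph{The relation.}
Let $\alpha,\beta$ be ordinals and $k$ a natural number. The partition relation
\[
\alpha\to(\beta,k)^2
\]
says: whenever $S$ is a well-ordered set of type $\alpha$ and $[S]^2=P_0\cup P_1$ is a partition of its two-element subsets into two classes, there is either a set $S'\subset S$ of order type $\beta$ with $[S']^2\subset P_0$, or a set $S'\subset S$ of size $k$ with $[S']^2\subset P_1$. Its negation is written $\alpha\nrightarrow(\beta,k)^2$. Powers such as $\omega_2^{\omega_1}$ are powers of ordinals, and $\omega_\xi=\aleph_\xi$.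

We read $P_1$ as the edge set of a graph. A set of vertices is \emph{independent} if it contains no edge. Then $\alpha\to(\beta,3)^2$ says that every triangle-free graph on a set of type $\alpha$ has an independent set of type $\beta$. Enlarging $\beta$ makes the relation harder: a set of type $\beta'\ge\beta$ contains one of type $\beta$, so $\alpha\nrightarrow(\beta,3)^2$ implies $\alpha\nrightarrow(\beta',3)^2$.

\paragraph{What to expect.}
In a triangle-free graph, the set $N(x)$ of neighbors of a vertex $x$ is independent. This one observation already gives positive relations. For example, $\omega_2\to(\omega_2,3)^2$: if some $N(x)$ has $\aleph_2$ elements, we are done; otherwise all $N(x)$ have size at most $\aleph_1$, and we can choose $\aleph_2$ vertices one after another, each time avoiding the at most $\aleph_1$ vertices that were chosen before or are adjacent to one chosen before. A refinement of the argument (Theorem~\ref{thm:finite}) gives $\omega_2^{2n}\to(\omega_2^n,3)^2$ for every finite $n\ge1$. So a target $\omega_2^n$ can always be reached if $\sigma<\omega_3$ is large enough. Does this persist when the exponent is infinite?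

One cardinal lower, the answer is negative. Erd\H{o}s and Hajnal showed, assuming the generalized continuum hypothesis (G.C.H.), that $\sigma\nrightarrow(\omega_1^\omega,3)^2$ for every $\sigma<\omega_2$; see \cite{OPR}. There the authors continue: ``Strangely enough this result does not generalize and e.g.\ it is not known if $\sigma\to(\omega_2^{\omega_1},3)^2$ holds for $\omega_2^{\omega_1}<\sigma<\omega_3$.'' We show that it never does. Only the continuum hypothesis (CH) is needed, and the exponent $\omega_1$ can be lowered to $\omega+2$.

\begin{theorem}\label{thm:main}
Assume $2^{\aleph_0}=\aleph_1$. Then $\sigma\nrightarrow(\omega_2^{\omega+2},3)^2$ for every $\sigma<\omega_3$.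
\end{theorem}

\begin{corollary}\label{cor:answer}
Assume G.C.H.\ (or only CH). Then $\sigma\nrightarrow(\omega_2^{\omega_1},3)^2$ for every $\sigma<\omega_3$. In particular, $\sigma\to(\omega_2^{\omega_1},3)^2$ holds for no $\sigma$ with $\omega_2^{\omega_1}<\sigma<\omega_3$.
\end{corollary}

\begin{proof}
Since $\omega_2^{\omega+2}\le\omega_2^{\omega_1}$, this follows from Theorem~\ref{thm:main}.
\end{proof}

The same construction works more generally. Write $\mathfrak c=2^{\aleph_0}$ and $2^{<\mathfrak c}=\sup\{2^\lambda:\lambda<\mathfrak c\}$, and let $\mathrm{cov}(\mathcal M)$ be the least number of meager sets that cover the Baire space (equivalently, the real line).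

\begin{theorem}\label{thm:general}
Assume $\mathrm{cov}(\mathcal M)=\mathfrak c=2^{<\mathfrak c}$ (which is true under CH, and under Martin's axiom). Let $\kappa$ be a regular cardinal with $\mathfrak c<\kappa\le2^{\mathfrak c}$. Then $\sigma\nrightarrow(\kappa^{\omega+2},3)^2$ for every $\sigma<\kappa^+$.
\end{theorem}

Finally, finite exponents behave differently.

\begin{theorem}[ZFC]\label{thm:finite}
For every $n$ with $1\le n<\omega$ we have $\omega_2^{2n}\to(\omega_2^n,3)^2$. Consequently, under CH, the least ordinal $\theta$ such that $\sigma\nrightarrow(\theta,3)^2$ for all $\sigma<\omega_3$ satisfies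
\[
\omega_2^\omega\le\theta\le\omega_2^{\omega+2}.
\]
\end{theorem}

The arguments below do not decide what happens for targets $\theta$ with $\omega_2^\omega\le\theta<\omega_2^{\omega+2}$.

\paragraph{Plan.}
The proof of Theorem~\ref{thm:main} has two independent parts. The first (Section~\ref{sec:column}) is a triangle-free graph on $\omega_2\times\omega$ in which an independent set can be infinite in at most $\aleph_1$ of the columns $\{\alpha\}\times\omega$. This is where CH is used. Section~\ref{sec:example} shows how it settles the single ordinal $\sigma=\omega_2^{\omega+2}$. For larger $\sigma$ we need the second part: a coloring $d:\sigma\to\omega$ under which sets with finitely many colors have small type (Section~\ref{sec:tree}), coming from a tree of intervals along which copies of the column graph can be glued (Section~\ref{sec:glue}). Theorems~\ref{thm:general} and~\ref{thm:finite} are proved in Sections~\ref{sec:general} and~\ref{sec:finite}.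

\paragraph{Facts on ordinals.}
Let $\mathrm{tp}\,A$ be the order type of a set $A$ of ordinals. If $A\subset B$, then $\mathrm{tp}\,A\le\mathrm{tp}\,B$. If $A=\bigcup_{\xi<\lambda}A_\xi$ and all elements of $A_\xi$ precede all elements of $A_\eta$ for $\xi<\eta$, then $\mathrm{tp}\,A=\sum_{\xi<\lambda}\mathrm{tp}\,A_\xi$; this is at most $\tau\cdot\lambda$ if $\mathrm{tp}\,A_\xi\le\tau$ for all $\xi$. The product $\alpha\cdot\beta$ is strictly increasing (for $\alpha>0$) and continuous in $\beta$, so for an infinite cardinal $\kappa$,
\[
\kappa^{\omega+2}=\kappa^{\omega+1}\cdot\kappa=\sup_{\eta<\kappa}\kappa^{\omega+1}\cdot\eta .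
\]
If $\eta,\lambda<\kappa$, then $\eta\cdot\lambda<\kappa$.

\section{The column graph}\label{sec:column}

Let $\kappa$ be an infinite cardinal. For $X\subset\kappa\times\omega$ and $\alpha<\kappa$ write $X_\alpha=\{k<\omega:(\alpha,k)\in X\}$. The set $\{\alpha\}\times\omega$ is the \emph{column} of $\alpha$.

\begin{definition}\label{def:column}
A \emph{column graph} on $\kappa\times\omega$ is a graph with vertex set $\kappa\times\omega$ such that
\begin{itemize}
\item[(C1)] if $(\alpha,k)$ and $(\beta,l)$ are adjacent, then $\alpha\ne\beta$ and $k\neq l$;
\item[(C2)] every vertex has at most one neighbor in each column;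
\item[(C3)] there is no triangle;
\item[(C4)] if $X$ is independent, then $|\{\alpha<\kappa: X_\alpha\text{ is infinite}\}|<\kappa$.
\end{itemize}
\end{definition}

Conditions (C1)--(C3) ask for few edges, (C4) for many. To see how they can be reconciled for $\kappa=\omega_2$, start with the simplest attempt. By a \emph{matching} we mean a set $M$ of pairwise disjoint two-element subsets of $\omega$. Fix one matching $M$ and join $(\alpha,k)$ to $(\beta,l)$ whenever $\alpha\ne\beta$ and $\{k,l\}\in M$. Conditions (C1) and (C2) are clear. There is no triangle either: if $(\alpha,k),(\beta,l),(\gamma,m)$ were one, then $\{k,l\}$ and $\{l,m\}$ would be members of $M$ containing $l$, hence equal, so $k=m$; but then the edge between $(\alpha,k)$ and $(\gamma,m)$ violates (C1). What fails is (C4): if $I\subset\omega$ is infinite and contains no pair from $M$, then $\omega_2\times I$ is independent. Such a set $I$ exists for every single matching $M$: omit from $\omega$ one element of each pair of $M$ if $M$ is infinite, keeping the other one, or omit all pairs if $M$ is finite.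

So the matching must vary with the pair of columns. The argument against triangles used only that \emph{two} of the three pairs of columns carry the same matching. We therefore label the pairs of columns so that any three columns repeat a label, and attach a matching to each label. On the other hand, for each infinite $I$, any $\aleph_2$ columns must contain a pair whose matching has a pair inside $I$. A labeling of the first kind is given by the place where two $0$--$1$ sequences first differ, and a matching can serve countably many sets $I$ at once.

\begin{lemma}\label{lem:matching}
For every countable family of infinite subsets of $\omega$ there is a matching that contains a pair $\{k,l\}\subset I$ for every member $I$ of the family.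
\end{lemma}

\begin{proof}
Enumerate the family as $I_0,I_1,\dots$ (a finite list if the family is finite). Choose pairwise distinct numbers $k_0,l_0,k_1,l_1,\dots$ with $k_n,l_n\in I_n$; this is possible because each $I_n$ is infinite and only finitely many numbers have been used before. Take the matching of all $\{k_n,l_n\}$.
\end{proof}

Let $\mu$ be a cardinal and let $r_\alpha\in{}^{\mu}2$ $(\alpha<\kappa)$ be distinct functions from $\mu$ to $\{0,1\}$. For $\alpha\ne\beta$ let $\delta(\alpha,\beta)=\delta(\beta,\alpha)$ be the least $i<\mu$ with $r_\alpha(i)\ne r_\beta(i)$.

\begin{lemma}\label{lem:labels}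
Let $M_i$ $(i<\mu)$ be matchings. Join $(\alpha,k)$ and $(\beta,l)$ in $\kappa\times\omega$ if and only if $\alpha\neq\beta$ and $\{k,l\}\in M_{\delta(\alpha,\beta)}$. This graph satisfies \textup{(C1)}, \textup{(C2)} and \textup{(C3)}.
\end{lemma}

\begin{proof}
(C1) holds because members of a matching are two-element sets. For (C2), let $(\beta,l)$ be a vertex. By (C1) it has no neighbor in its own column. If $\alpha\ne\beta$, its neighbors in column $\alpha$ are the $(\alpha,k)$ with $\{k,l\}\in M_{\delta(\alpha,\beta)}$, and at most one pair in a matching contains $l$.

For (C3), suppose that $(\alpha,k),(\beta,l),(\gamma,m)$ are pairwise adjacent. By (C1) the indices $\alpha,\beta,\gamma$ are distinct. Let $i$ be the least of $\delta(\alpha,\beta),\delta(\beta,\gamma),\delta(\alpha,\gamma)$. The functions $r_\alpha,r_\beta,r_\gamma$ agree below $i$ but not all at $i$. As they take only the values $0$ and $1$, exactly one of them differs at $i$ from the other two. By symmetry let this be $r_\beta$; then $\delta(\alpha,\beta)=\delta(\beta,\gamma)=i$. So $\{k,l\}$ and $\{l,m\}$ are in $M_i$. Both contain $l$, so they are equal and $k=m$. This contradicts (C1) for the edge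 between $(\alpha,k)$ and $(\gamma,m)$.
\end{proof}

\begin{proposition}\label{prop:column}
Assume CH. Then there is a column graph on $\omega_2\times\omega$.
\end{proposition}

\begin{proof}
By CH, enumerate the infinite subsets of $\omega$ as $\{I_j:j<\omega_1\}$. For $i<\omega_1$ the family $\{I_j:j\le i\}$ is countable, so Lemma~\ref{lem:matching} gives a matching $M_i$ with
\begin{equation}\label{eq:catch}
\text{for every } j\le i \text{ there is a pair } \{k,l\}\in M_i \text{ with } \{k,l\}\subset I_j .
\end{equation}
Since $2^{\aleph_1}\ge\aleph_2$, there are distinct $r_\alpha\in{}^{\omega_1}2$ $(\alpha<\omega_2)$. Let $H$ be the graph of Lemma~\ref{lem:labels}, with $\kappa=\omega_2$ and $\mu=\omega_1$. Only (C4) remains.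

Let $X\subset\omega_2\times\omega$, and suppose that $X_\alpha$ is infinite for $\aleph_2$ indices $\alpha$. We find an edge in $X$. By CH there are only $\aleph_1$ subsets of $\omega$, so there are a set $E\subset\omega_2$ with $|E|=\aleph_2$ and one $j<\omega_1$ with $X_\alpha=I_j$ for all $\alpha\in E$. The set $j$ is countable, so by CH there are at most $\aleph_1$ functions from $j$ to $\{0,1\}$, and there are distinct $\alpha,\beta\in E$ with $r_\alpha{\restriction}j=r_\beta{\restriction}j$. Then $i=\delta(\alpha,\beta)\ge j$. By \eqref{eq:catch} there is $\{k,l\}\in M_i$ with $k,l\in I_j=X_\alpha=X_\beta$. So $(\alpha,k)$ and $(\beta,l)$ are adjacent elements of $X$.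
\end{proof}

CH has been used three times: to serve all infinite subsets of $\omega$ in $\omega_1$ steps, each of which involves only countably many of them; to make the infinite sets $X_\alpha$ equal on $\aleph_2$ columns, which needs $\mathfrak c<\aleph_2$; and to find two of these columns with a label not below $j$. With only $\aleph_1$ columns the second step is not available, since the sets $X_\alpha$ could be all different.

\section{The first case: $\sigma=\omega_2^{\omega+2}$}\label{sec:example}

Assume CH and let $H$ be a column graph on $\omega_2\times\omega$. Cut $\sigma=\omega_2^{\omega+2}$ into $\omega_2$ consecutive blocks $B_\alpha$ $(\alpha<\omega_2)$ of type $\omega_2^{\omega+1}$. Each block consists of $\omega_2$ consecutive copies of $\omega_2^\omega$. Since $\omega_2^\omega=1+\omega_2+\omega_2^2+\cdots$, each copy can be cut into consecutive pieces of types $\omega_2^n$ $(n<\omega)$. Let $c(x)=n$ if $x$ lies in a piece of type $\omega_2^n$. For $x\in B_\alpha$, $y\in B_\beta$, join $x$ and $y$ if and only if $(\alpha,c(x))$ and $(\beta,c(y))$ are adjacent in $H$.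

By (C1) there are no edges inside a block. So a triangle would have its vertices in three different blocks and would give a triangle in $H$, contrary to (C3).

Let $X$ be independent. Then $\{(\alpha,c(x)):\alpha<\omega_2,\ x\in X\cap B_\alpha\}$ is independent in $H$. By (C4) and the regularity of $\omega_2$ there is $\xi_0<\omega_2$ such that $c$ takes only finitely many values on $X\cap B_\alpha$ for every $\alpha\ge\xi_0$. If, for a given $\alpha$, these values are at most $N$, then
\[
\mathrm{tp}(X\cap B_\alpha)\le(1+\omega_2+\cdots+\omega_2^N)\cdot\omega_2=\omega_2^{N+1}<\omega_2^\omega .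
\]
The blocks with $\alpha<\xi_0$ contribute at most $\omega_2^{\omega+1}\cdot\xi_0$, and the others at most $\omega_2^\omega\cdot\omega_2$. Hence $\mathrm{tp}\,X\le\omega_2^{\omega+1}\cdot(\xi_0+1)<\omega_2^{\omega+2}$. We have shown that $\omega_2^{\omega+2}\nrightarrow(\omega_2^{\omega+2},3)^2$.

\medskip
For larger $\sigma$ this is not enough. If, say, $\sigma=\omega_2^{\omega+3}$ is cut into blocks of type $\omega_2^{\omega+2}$, then edges between blocks leave each block independent, so edges inside the blocks are needed as well, and so on for larger $\sigma$ through more levels. Two things must then be arranged. A single coloring by natural numbers should control the type at all levels simultaneously. And there are new possible triangles: two vertices in one block, joined by an edge of a lower level, and the third vertex in another block. Conditions (C1) and (C2), applied with the \emph{same} coloring at all levels, will exclude these: if $x,y$ in one block are both joined to $z$ in another, then $x$ and $y$ have the same color by (C2), but adjacent vertices have different colors by (C1).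

\section{A tree of intervals and its depth function}\label{sec:tree}

From now on $\kappa$ is a regular uncountable cardinal; the reader may think of $\kappa=\omega_2$. Fix $\sigma$ with $1\le\sigma<\kappa^+$. We cut $\sigma$ into intervals, cut these again, and so on, each time into at most $\kappa$ intervals of smaller type. Each point is isolated after finitely many cuts, and the number of cuts is its color.

\paragraph{The tree.}
For every interval $J\subset\sigma$ with $|J|\ge2$ we fix a decomposition of $J$ into consecutive nonempty intervals $J_\xi$ $(\xi<\lambda_J)$, in increasing order, such that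
\[
\mathrm{tp}\,J_\xi<\mathrm{tp}\,J\ \text{ for all }\xi<\lambda_J,
\qquad
\lambda_J=2\ \text{ or }\ \lambda_J\le\kappa\text{ is an infinite regular cardinal.}
\]
If $\mathrm{tp}\,J=\tau'+1$, then $\tau'\ge1$, and we split off the last element; the two types $\tau'$ and $1$ are smaller than $\tau'+1$. If $\tau=\mathrm{tp}\,J$ is a limit ordinal, let $\lambda_J=\mathrm{cf}\,\tau$, which is at most $\kappa$ because $|\tau|\le\kappa$. Take a continuous strictly increasing sequence $(\tau_\xi)_{\xi<\lambda_J}$ with $\tau_0=0$ and supremum $\tau$, and let $J_\xi$ correspond to the interval $[\tau_\xi,\tau_{\xi+1})$ of $\tau$. By continuity these intervals cover $\tau$, and $\mathrm{tp}\,J_\xi\le\tau_{\xi+1}<\tau$.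

The intervals $J_\xi$ are the \emph{children} of $J$. The \emph{nodes} are the intervals obtained from the root $\sigma$ by repeatedly passing to children. For $x\in\sigma$ let $J^0(x)=\sigma$, and as long as $|J^m(x)|\ge2$ let $J^{m+1}(x)$ be the child of $J^m(x)$ that contains $x$. The types of these intervals strictly decrease, so the procedure stops after a finite number $d(x)$ of steps, with $J^{d(x)}(x)=\{x\}$. We call $d(x)$ the \emph{depth} of $x$. The intervals $J^m(x)$ with $m\le d(x)$ are exactly the nodes containing $x$; a node $J=J^m(x)$ has depth $m$, and this does not depend on the choice of $x\in J$.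

For $x\ne y$ in $\sigma$ let $J(x,y)$ be the last common node, that is, the node $J^m(x)=J^m(y)$ with $m$ maximal. Then $x$ and $y$ lie in different children of $J(x,y)$. Conversely, if $x$ and $y$ lie in different children of a node $J$, then $J(x,y)=J$.

\begin{lemma}\label{lem:depth}
If $J$ is a node of depth $e$ and $n<\omega$, then $\mathrm{tp}\{x\in J:d(x)\le e+n\}\le\kappa^n$. Consequently, if $A\subset\sigma$ and $d$ takes only finitely many values on $A$, then $\mathrm{tp}\,A<\kappa^\omega$.
\end{lemma}

\begin{proof}
We use induction on $n$. Let $n=0$. An element $x\in J$ with $d(x)\le e$ satisfies $d(x)=e$ and $J=J^e(x)=\{x\}$, so the set has at most one element. For the step from $n$ to $n+1$ we may assume $|J|\ge2$. The set $\{x\in J:d(x)\le e+n+1\}$ is the union, in increasing order, of the sets $\{x\in J_\xi:d(x)\le(e+1)+n\}$ for $\xi<\lambda_J$. Each child $J_\xi$ is a node of depth $e+1$, so the type of the union is at most $\kappa^n\cdot\lambda_J\le\kappa^{n+1}$.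

For the second statement, let $n$ be a bound for $d$ on $A$. The first statement with $J=\sigma$ and $e=0$ gives $\mathrm{tp}\,A\le\kappa^n<\kappa^\omega$.
\end{proof}

For instance, let $\sigma=\omega_2^\omega$. Cut it into pieces $\{0\}$ and $[\omega_2^{n-1},\omega_2^n)$ of type $\omega_2^n$ $(n\ge1)$, and cut each interval of type $\omega_2^n$ in the obvious way into $\omega_2$ copies of $\omega_2^{n-1}$. Then all elements of the piece of type $\omega_2^n$ have depth $n+1$. So depth is the coloring $c$ of Section~\ref{sec:example}, up to a shift. The point of the lemma is that it works for every $\sigma<\kappa^+$.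

\section{Gluing column graphs along the tree}\label{sec:glue}

\begin{proposition}\label{prop:glue}
Let $\kappa$ be a regular uncountable cardinal. If there is a column graph on $\kappa\times\omega$, then $\sigma\nrightarrow(\kappa^{\omega+2},3)^2$ for every $\sigma<\kappa^+$.
\end{proposition}

Theorem~\ref{thm:main} follows at once from Propositions~\ref{prop:column} and~\ref{prop:glue}, with $\kappa=\omega_2$.

For $\sigma=0$ there is nothing to prove, so let $1\le\sigma<\kappa^+$, and use the tree and the depth function $d$ of Section~\ref{sec:tree}. Let $H$ be a column graph on $\kappa\times\omega$. The idea is to place a copy of $H$ at every node, with the children as columns and the depth as second coordinate. Define a graph $G$ on $\sigma$ as follows: for $x\ne y$, let $J=J(x,y)$, $x\in J_\alpha$, $y\in J_\beta$, and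
\[
x,y\text{ are adjacent in }G\iff(\alpha,d(x)),(\beta,d(y))\text{ are adjacent in }H .
\]
This makes sense since $\lambda_J\le\kappa$. By (C1) for $H$,
\begin{equation}\label{eq:depths}
\text{if } x,y \text{ are adjacent in } G, \text{ then } d(x)\ne d(y).
\end{equation}

\begin{lemma}\label{lem:notriangle}
$G$ has no triangle.
\end{lemma}

\begin{proof}
Suppose that $x,y,z$ are pairwise adjacent. Let $J$ be the last node containing all three. They do not all lie in the same child of $J$. If they lie in three different children $J_\alpha,J_\beta,J_\gamma$, then $J$ is the last common node of each of the three pairs, so $(\alpha,d(x)),(\beta,d(y)),(\gamma,d(z))$ form a triangle in $H$, contrary to (C3). Otherwise two of them lie in one child and the third in another; by symmetry let $x,y\in J_\alpha$ and $z\in J_\gamma$ with $\gamma\ne\alpha$. Then $J(x,z)=J(y,z)=J$, so $(\alpha,d(x))$ and $(\alpha,d(y))$ are both neighbors of $(\gamma,d(z))$ in $H$. By (C2) they are equal, so $d(x)=d(y)$. This contradicts \eqref{eq:depths} for the edge between $x$ and $y$.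
\end{proof}

It remains to bound independent sets. At a node with $\kappa$ children, (C4) and Lemma~\ref{lem:depth} bound the part of an independent set outside fewer than $\kappa$ children by $\kappa^\omega\cdot\kappa=\kappa^{\omega+1}$. At a node with fewer than $\kappa$ children, (C4) gives no information. So we want a bound above $\kappa^{\omega+1}$ that is preserved by sums of fewer than $\kappa$ terms. Such a bound must exceed $\kappa^{\omega+1}\cdot\eta$ for every $\eta<\kappa$, hence is at least $\kappa^{\omega+2}$; and $\kappa^{\omega+2}$ works.

\begin{lemma}\label{lem:sum}
If $\lambda<\kappa$ and $\tau_\xi<\kappa^{\omega+2}$ for $\xi<\lambda$, then $\sum_{\xi<\lambda}\tau_\xi\le\kappa^{\omega+1}\cdot\eta$ for some $\eta<\kappa$.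
\end{lemma}

\begin{proof}
For each $\xi$ there is $\eta_\xi<\kappa$ with $\tau_\xi\le\kappa^{\omega+1}\cdot\eta_\xi$. Since $\kappa$ is regular, $\eta'=\sup_{\xi<\lambda}\eta_\xi<\kappa$. So the sum is at most $\kappa^{\omega+1}\cdot\eta'\cdot\lambda$, and $\eta=\eta'\cdot\lambda<\kappa$.
\end{proof}

\begin{lemma}\label{lem:small}
Let $X\subset\sigma$ be independent in $G$. Then $\mathrm{tp}(X\cap J)<\kappa^{\omega+2}$ for every node $J$.
\end{lemma}

\begin{proof}
We use induction on $\mathrm{tp}\,J$. If $|J|=1$, this is clear. Let $|J|\ge2$. Then
\[
\mathrm{tp}(X\cap J)=\sum_{\xi<\lambda_J}\mathrm{tp}(X\cap J_\xi),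
\]
and all terms are smaller than $\kappa^{\omega+2}$ by the induction hypothesis. If $\lambda_J<\kappa$, the claim follows from Lemma~\ref{lem:sum}.

Let $\lambda_J=\kappa$, and put
\[
X^*=\{(\xi,d(x)):\xi<\kappa,\ x\in X\cap J_\xi\}\subset\kappa\times\omega .
\]
We claim that $X^*$ is independent in $H$. Let $(\alpha,k),(\beta,l)\in X^*$ be adjacent in $H$. By definition of $X^*$ there are $x\in X\cap J_\alpha$ with $d(x)=k$ and $y\in X\cap J_\beta$ with $d(y)=l$. Since $\alpha\ne\beta$ by (C1), we have $J(x,y)=J$, so $x$ and $y$ are adjacent in $G$, contradicting the independence of $X$.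

By (C4) the set of $\xi$ for which $d$ takes infinitely many values on $X\cap J_\xi$ has size less than $\kappa$. As $\kappa$ is regular, there is $\xi_0<\kappa$ such that all elements of this set are below $\xi_0$. For $\xi\ge\xi_0$ we get $\mathrm{tp}(X\cap J_\xi)<\kappa^\omega$ from Lemma~\ref{lem:depth}. The terms with $\xi<\xi_0$ have sum at most $\kappa^{\omega+1}\cdot\eta$ for some $\eta<\kappa$, by Lemma~\ref{lem:sum}. Therefore
\[
\mathrm{tp}(X\cap J)\le\kappa^{\omega+1}\cdot\eta+\kappa^\omega\cdot\kappa=\kappa^{\omega+1}\cdot(\eta+1)<\kappa^{\omega+2}.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:glue}]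
$G$ is triangle-free by Lemma~\ref{lem:notriangle}. Lemma~\ref{lem:small}, applied to the root $J=\sigma$, shows that every independent set has type less than $\kappa^{\omega+2}$.
\end{proof}

\begin{remark}
The hypothesis $\sigma<\kappa^+$ is used only to ensure that nodes have at most $\kappa$ children. The regularity of $\kappa$ is used in Lemma~\ref{lem:sum} and to find $\xi_0$. Once the tree is fixed, the ordering of $\sigma$ enters only through the types of sets; the definition of $G$ is symmetric in $x$ and $y$.
\end{remark}

\section{Larger cardinals}\label{sec:general}

\begin{proof}[Proof of Theorem~\ref{thm:general}]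
By Proposition~\ref{prop:glue} it suffices to find a column graph on $\kappa\times\omega$. We follow Proposition~\ref{prop:column} with $\mathfrak c$ in place of $\omega_1$. The new difficulty is that the matching $M_i$ $(i<\mathfrak c)$ must now serve all $I_j$ with $j\le i$, possibly uncountably many sets, so the greedy choice of Lemma~\ref{lem:matching} does not suffice. We use Baire category instead.

\emph{Matchings.} We claim: if $\mathcal F$ is a family of fewer than $\mathrm{cov}(\mathcal M)$ infinite subsets of $\omega$, then some matching contains a pair inside every member of $\mathcal F$. Consider the space $([\omega]^2)^\omega$ of all sequences $f$ of two-element subsets of $\omega$, with the product topology of the discrete topology on $[\omega]^2$. Since $[\omega]^2$ is countably infinite, this is the Baire space. Given $f$, run through $f(0),f(1),\dots$ and keep $f(n)$ if and only if it is disjoint from all pairs kept before. Let $M(f)$ be the matching of all pairs kept. For an infinite $I\subset\omega$ let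
\[
U_I=\{f: M(f)\text{ contains a pair } \{k,l\}\subset I\}.
\]
The set $U_I$ is open, because whether $f(n)$ is kept depends only on $f(0),\dots,f(n)$. It is dense: given a finite sequence $s$ of pairs, choose distinct $k,l\in I$ that lie in no pair of $s$; every $f$ that extends $s$ followed by $\{k,l\}$ is in $U_I$. So the complement of $U_I$ is nowhere dense. Fewer than $\mathrm{cov}(\mathcal M)$ such complements do not cover the space, so there is $f\in\bigcap_{I\in\mathcal F}U_I$, and $M(f)$ is as required.

\emph{The graph.} Enumerate the infinite subsets of $\omega$ as $\{I_j:j<\mathfrak c\}$. For $i<\mathfrak c$ there are fewer than $\mathfrak c=\mathrm{cov}(\mathcal M)$ indices $j\le i$, so there is a matching $M_i$ that contains a pair inside $I_j$ for every $j\le i$. As $\kappa\le2^{\mathfrak c}$, there are distinct $r_\alpha\in{}^{\mathfrak c}2$ $(\alpha<\kappa)$. The graph of Lemma~\ref{lem:labels} with $\mu=\mathfrak c$ satisfies (C1)--(C3).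

\emph{Condition} (C4). Let $X\subset\kappa\times\omega$, and suppose $X_\alpha$ is infinite for $\kappa$ indices $\alpha$. Since $\kappa$ is regular and $\mathfrak c<\kappa$, there are $j<\mathfrak c$ and $E\subset\kappa$ with $|E|=\kappa$ and $X_\alpha=I_j$ for $\alpha\in E$. There are $2^{|j|}\le2^{<\mathfrak c}=\mathfrak c<\kappa$ functions from $j$ to $\{0,1\}$, so there are distinct $\alpha,\beta\in E$ with $r_\alpha{\restriction}j=r_\beta{\restriction}j$. Then $i=\delta(\alpha,\beta)\ge j$, and $M_i$ contains a pair $\{k,l\}\subset I_j$. So $(\alpha,k)$ and $(\beta,l)$ are adjacent elements of $X$.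

\emph{The hypothesis.} Under CH, $\mathrm{cov}(\mathcal M)=\aleph_1=\mathfrak c$ by the Baire category theorem (the upper bound comes from covering by singletons), and $2^{<\mathfrak c}=2^{\aleph_0}=\mathfrak c$. That Martin's axiom implies $\mathrm{cov}(\mathcal M)=\mathfrak c=2^{<\mathfrak c}$ is standard.
\end{proof}

\section{Finite exponents}\label{sec:finite}

We now show that for finite exponents the relation is positive. For $n=1$, the claim $\omega_2^2\to(\omega_2,3)^2$ has a short proof, on which the general one is modeled. Divide $\omega_2^2$ into $\omega_2$ consecutive blocks of type $\omega_2$. If some neighborhood $N(x)$ has size $\aleph_2$, it is an independent set of type at least $\omega_2$. Otherwise pick one vertex from each block in turn, outside the neighborhoods of the vertices picked before; at most $\aleph_1$ neighborhoods of size at most $\aleph_1$ do not cover a block. For larger $n$, a neighborhood of type less than $\omega_2^n$ may have size $\aleph_2$, so ``size at most $\aleph_1$'' must be replaced by a smallness notion on $\omega_2^n$ that applies to all sets of type less than $\omega_2^n$, is preserved by unions of $\aleph_1$ sets, and does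 not apply to $\omega_2^n$ itself. The following ideals provide it.

Identify $\omega_2^m$ with the set of $m$-tuples from $\omega_2$, ordered lexicographically, the first coordinate being the most significant. For $m\ge1$, a set $A$ of $m$-tuples and $\xi<\omega_2$, let $A_\xi$ be the set of $(m-1)$-tuples $u$ with $(\xi,u)\in A$. Define families $\mathcal N_m$ of subsets of $\omega_2^m$ by
\[
\mathcal N_0=\{\emptyset\},\qquad
A\in\mathcal N_m\iff|\{\xi<\omega_2:A_\xi\notin\mathcal N_{m-1}\}|\le\aleph_1\quad(m\ge1),
\]
where $\omega_2^0$ is the one-point set.

\begin{lemma}\label{lem:ideal}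
For every $m<\omega$:
\begin{itemize}
\item[(a)] $\omega_2^m\notin\mathcal N_m$, and $\mathcal N_m$ is closed under subsets and under unions of at most $\aleph_1$ members;
\item[(b)] if $A\subset\omega_2^m$ and $A\notin\mathcal N_m$, then $\mathrm{tp}\,A=\omega_2^m$.
\end{itemize}
\end{lemma}

\begin{proof}
Both are clear for $m=0$. Let $m\ge1$, and assume the lemma for $m-1$.

(a) All sections of $\omega_2^m$ are equal to $\omega_2^{m-1}\notin\mathcal N_{m-1}$, so $\omega_2^m\notin\mathcal N_m$. Closure under subsets is immediate from the induction hypothesis. Let $A=\bigcup_{\nu<\omega_1}A^\nu$ with $A^\nu\in\mathcal N_m$ (repetitions are allowed). If $A_\xi=\bigcup_\nu A^\nu_\xi\notin\mathcal N_{m-1}$, then $A^\nu_\xi\notin\mathcal N_{m-1}$ for some $\nu$, by the induction hypothesis. For each of the $\aleph_1$ values of $\nu$ this happens for at most $\aleph_1$ indices $\xi$. So $A_\xi\notin\mathcal N_{m-1}$ for at most $\aleph_1$ indices $\xi$.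

(b) If $A\notin\mathcal N_m$, then by the induction hypothesis $\aleph_2$ of the sections $A_\xi$ have type $\omega_2^{m-1}$. Hence $\mathrm{tp}\,A\ge\omega_2^{m-1}\cdot\omega_2=\omega_2^m$, and the reverse inequality holds since $A\subset\omega_2^m$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
Let $n\ge1$, and let a triangle-free graph on $\omega_2^{2n}$ be given. Each $N(x)$ is independent. If $\mathrm{tp}\,N(x)\ge\omega_2^n$ for some $x$, we are done, so assume $\mathrm{tp}\,N(x)<\omega_2^n$ for all $x$.

Since $\omega_2^{2n}=\omega_2^n\cdot\omega_2^n$, we can split it into consecutive blocks $D_u$ $(u<\omega_2^n)$ of type $\omega_2^n$. Transfer $\mathcal N_n$ to each block by the order isomorphism. By Lemma~\ref{lem:ideal}(b), $N(x)\cap D_u$ belongs to the ideal on $D_u$ for all $x$ and $u$. As $|\omega_2^n|=\aleph_2$, there is a one-to-one enumeration $\{u_\zeta:\zeta<\omega_2\}$ of $\omega_2^n$. Choose recursively, for $\zeta<\omega_2$,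
\[
x_\zeta\in D_{u_\zeta}\setminus\bigcup_{\zeta'<\zeta}N(x_{\zeta'}).
\]
This is possible: at most $\aleph_1$ sets are removed, each meets $D_{u_\zeta}$ in a member of the ideal, and by Lemma~\ref{lem:ideal}(a) these do not cover $D_{u_\zeta}$. The set $\{x_\zeta:\zeta<\omega_2\}$ is independent and has exactly one element in each block, so its type is $\omega_2^n$. This proves $\omega_2^{2n}\to(\omega_2^n,3)^2$.

Now assume CH. By Theorem~\ref{thm:main}, the ordinal $\omega_2^{\omega+2}$ has the property required of $\theta$, so the least such $\theta$ exists and is at most $\omega_2^{\omega+2}$. If $\theta<\omega_2^\omega$, then $\theta\le\omega_2^n$ for some $n\ge1$, and $\omega_2^{2n}\to(\omega_2^n,3)^2$ implies $\omega_2^{2n}\to(\theta,3)^2$. Since $\omega_2^{2n}<\omega_3$, this contradicts the choice of $\theta$. So $\theta\ge\omega_2^\omega$.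
\end{proof}

\begin{thebibliography}{9}
\bibitem{OPR}
\emph{Ordinary Partition Relations For Ordinal Numbers},
\url{https://static.renyi.hu/~p_erdos/1971-15.pdf}.
\end{thebibliography}

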